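# Tournaments in which minimum semi-degree $k$ is cheaper than $k$-arc-strength

## 1. Two triangles and one arc back

Take six vertices $u_0,u_1,u_2,v_0,v_1,v_2$. Orient the triangles cyclically, $u_0\to u_1\to u_2\to u_0$ and $v_0\to v_1\to v_2\to v_0$. Orient all nine remaining pairs from the $u$'s to the $v$'s, except one: $v_0\to u_0$. This is a tournament $T$ on $n=6$ vertices.

Suppose we want to keep as few arcs as possible, subject to every vertex keeping at least one out-arc and at least one in-arc. We need at least $6$ arcs, one leaving each vertex, and the two triangles do it with exactly $6$.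

Now suppose we want to keep as few arcs as possible so that what is left is strongly connected. The two triangles are no good, because nothing connects them. Again $6$ arcs are needed, since each vertex needs an out-arc. Does this stronger demand cost more? Here it does not:
$$u_0\to u_1\to u_2\to v_1\to v_2\to v_0\to u_0$$
is a Hamiltonian cycle of $T$, also with $6$ arcs.

So one of the cheapest solutions of the degree problem was not strong, but another solution of the same cost was. One can ask the same with $1$ replaced by $k$: every vertex must keep $k$ out-arcs and $k$ in-arcs, and what is left must stay strong when any $k-1$ arcs fail. The second demand contains the first. In a tournament that meets the second demand as a whole, is the second demand ever strictly more expensive?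

## 2. Cuts, semi-degrees and two minima

A **tournament** is an orientation of a complete graph. An **oriented graph** is a digraph without 2-cycles; every subdigraph of a tournament is one. We write $e(D)$ for the number of arcs of $D$, and $d_D^+(W)$, for a set $W$ of vertices, for the number of arcs of $D$ from $W$ to $V\setminus W$; likewise $d_D^-(W)$ for arcs entering $W$. We write $U\to W$ if all arcs between $U$ and $W$ go from $U$ to $W$.

**Definition ($k$-arc-strong).** For $k\ge 1$, a digraph $D$ with at least two vertices is $k$-arc-strong if it remains strongly connected after the deletion of any set of fewer than $k$ arcs. A one-vertex digraph is not considered $k$-arc-strong.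

A digraph is strong exactly when every $W$ with $\emptyset\ne W\subsetneq V$ has an arc leaving it. Fewer than $k$ deletions can destroy all arcs leaving $W$ exactly when $d^+_D(W)<k$. Hence
$$D\text{ is }k\text{-arc-strong}\iff d_D^+(W)\ge k\ \text{ for all }\ \emptyset\ne W\subsetneq V. \tag{1}$$
We use $k$-arc-strength only in this form.

**Definition (minimum semi-degree).** $\delta(D)=\min\{\delta^+(D),\delta^-(D)\}$ is the minimum of all out-degrees and all in-degrees.

Taking $W$ to be a single vertex, or the complement of one, in (1) shows that a $k$-arc-strong digraph has $\delta\ge k$. The two disjoint triangles of Section 1 have $\delta=1$ but are not $1$-arc-strong, so the converse fails.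

**Definition (the two minima).** For a tournament $T$, $\delta_{\ge k}(T)$ is the minimum number of arcs in a spanning subdigraph $D$ of $T$ (one that contains all vertices of $T$) with $\delta(D)\ge k$; it is $\infty$ if $\delta(T)<k$. For a $k$-arc-strong tournament $T$, $i(k,T)$ is the minimum number of arcs in a spanning $k$-arc-strong subdigraph of $T$.

In Section 1, $\delta_{\ge1}(T)=i(1,T)=6$. Always
$$i(k,T)\ge\delta_{\ge k}(T), \tag{2}$$
because a $k$-arc-strong subdigraph has $\delta\ge k$.

**Conjecture (Bang-Jensen, Huang and Yeo, 2000).** For every $k\ge1$ and every $k$-arc-strong tournament $T$ (in particular $T$ has at least $3$ vertices), $i(k,T)=\delta_{\ge k}(T)$.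

For orientation, here are some known bounds, none of which we shall use. If $\delta(T)\ge k$ then $\delta_{\ge k}(T)\le nk+k(k+1)/2$, and this is sharp. If $T$ is $k$-arc-strong with $n\ge3$, then $\delta_{\ge k}(T)\le nk+k(k-1)/2$. Bang-Jensen, Huang and Yeo showed that every $k$-arc-strong tournament on $n\ge 3$ vertices has a spanning $k$-arc-strong subdigraph with at most $nk+136k^2$ arcs. The problem is taken from "Paths, cycles, trees and sub(di)graphs in directed graphs".

The conjecture is false for every $k\ge5$. We prove two statements.

**Theorem 1.** Let $k\ge 5$ and $n\ge 5k+5$. There is a $k$-arc-strong tournament $T$ on $n$ vertices with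
$$\delta_{\ge k}(T)=nk+\tfrac{k(k-3)}2,\qquad i(k,T)=nk+\tfrac{k(k-3)}2+1 .$$
In particular $i(k,T)\ne\delta_{\ge k}(T)$.

**Theorem 2.** Let $T$ be a $k$-arc-strong tournament on $n\ge3$ vertices. If $k=1$, or if $n\le 4k+1$, then $i(k,T)=\delta_{\ge k}(T)$.

The smallest instance of Theorem 1 has $k=5$, $n=30$, with values $155$ and $156$. The cases $k\in\{2,3,4\}$ with $n\ge4k+2$ are not decided here. The examples of Theorem 1 satisfy $i(k,T)\le nk+k(k-1)/2$, since $\frac{k(k-3)}2+1\le\frac{k(k-1)}2$ means $1\le k$; so they do not contradict the possibility that this weaker bound always holds.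

## 3. Small sets have no choice: Theorem 2

In which sets $W$ can a digraph with $\delta\ge k$ violate (1)? Only in large ones with large complement.

**Lemma 1.** Let $D$ be an oriented graph with $\delta(D)\ge k$ and let $\emptyset\ne W\subsetneq V$. If $|W|\le2k$ or $|V\setminus W|\le 2k$, then $d_D^+(W)\ge k$.

*Proof.* Let $w=|W|\le2k$. The out-degrees of the vertices of $W$ add up to at least $kw$. At most $\binom w2$ arcs lie inside $W$, because there are no 2-cycles. The remaining ones leave $W$, so
$$d_D^+(W)\ge kw-\binom w2=k+\frac{(w-1)(2k-w)}2\ge k .$$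
(Check the equality: $kw-k=k(w-1)$, and $k(w-1)-\frac{w(w-1)}2=\frac{(w-1)(2k-w)}{2}$.) If instead $w'=|V\setminus W|\le 2k$, the in-degrees on $V\setminus W$ add up to at least $kw'$, and at most $\binom{w'}2$ arcs lie inside $V\setminus W$. So $d_D^+(W)=d_D^-(V\setminus W)\ge kw'-\binom{w'}2\ge k$. $\square$

The number $2k$ cannot be raised in the lemma: in the disjoint union of two regular tournaments on $2k+1$ vertices each, every in- and out-degree is $k$, but no arc leaves either half. For $k=1$ these are the two triangles.

*Proof of Theorem 2.* By (2) we only need $i(k,T)\le\delta_{\ge k}(T)$.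

Let $k=1$. By Camion's theorem a strong tournament on $n\ge3$ vertices has a Hamiltonian cycle, so $i(1,T)\le n$. Every spanning subdigraph with all out-degrees at least $1$ has at least $n$ arcs, so $n\le\delta_{\ge1}(T)$.

Let $n\le4k+1$. For every $\emptyset\ne W\subsetneq V$, one of $W$, $V\setminus W$ has at most $2k$ vertices; otherwise $n\ge4k+2$. By Lemma 1 and (1), every spanning subdigraph $D$ of $T$ with $\delta(D)\ge k$ is $k$-arc-strong, and therefore $i(k,T)\le\delta_{\ge k}(T)$. $\square$

So a counterexample needs $k\ge 2$ and at least $4k+2$ vertices. Moreover, in it every cheapest $D$ with $\delta(D)\ge k$ must have a violated cut with more than $2k$ vertices on each side.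

## 4. Out-degrees on $S$, in-degrees on $R$, and wasted arcs

How can one prove a lower bound on $\delta_{\ge k}(T)$ larger than the trivial $nk$? Choose any two vertex sets $S$ and $R$, and add up the out-degrees on $S$ and the in-degrees on $R$. An arc $uv$ is counted $[u\in S]+[v\in R]$ times, where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. Now
$$[u\in S]+[v\in R]=1+[u\in S,\ v\in R]-[u\notin S,\ v\notin R].$$
Let $m_2(D)$ be the number of arcs of $D$ from $S$ to $R$ and $u(D)$ the number of arcs of $D$ from $V\setminus S$ to $V\setminus R$. If $\delta(D)\ge k$, then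
$$k\bigl(|S|+|R|\bigr)\le\sum_{v\in S}d_D^+(v)+\sum_{v\in R}d_D^-(v)=e(D)+m_2(D)-u(D). \tag{3}$$
Since $m_2(D)\le m_2(T)$, we get
$$e(D)\ge k\bigl(|S|+|R|\bigr)-m_2(T)+u(D). \tag{4}$$
An arc from $V\setminus S$ to $V\setminus R$ contributes nothing to the sum; call it **wasted** (with respect to $S$ and $R$). By (4), each wasted arc in $D$ raises the lower bound by one.

**A toy case.** Let $A$ and $B$ be cyclic triangles, $m$ one more vertex, and $A\to m\to B$, $A\to B$. Put $S=\{m\}\cup B$ and $R=A\cup\{m\}$, and $k=1$. There is no arc from $S$ to $R$, so (4) gives $e(D)\ge 4+4+u(D)\ge8$. The two triangles together with one arc from $A$ to $m$ and one from $m$ to $B$ have $\delta=1$ and $8$ arcs. So $\delta_{\ge1}(T)=8=n+1$. The wasted arcs here are those from $A$ to $B$. This $T$ is not strong, but it shows the shape: $A$ on top, in which only in-degrees are counted; $B$ at the bottom, in which only out-degrees are counted; and in the middle vertices that are counted twice.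

**Where repairing an optimal $D$ stops.** A sensible attempt to prove the conjecture imitates Section 1: take a cheapest $D$ with $\delta(D)\ge k$, look at a violated cut, and exchange arcs, keeping $e(D)$ and $\delta(D)\ge k$, until no cut is violated. Suppose that in $T$ the bound $k(|S|+|R|)-m_2(T)$ from (4) is attained. Then for every cheapest $D$ all inequalities in (3) and (4) are equalities. Every vertex of $S$ has out-degree exactly $k$ in $D$, every vertex of $R$ has in-degree exactly $k$, all arcs of $T$ from $S$ to $R$ are in $D$, and **no wasted arc is in $D$**. No exchange among cheapest subdigraphs can ever bring in a wasted arc. So the attempt fails outright if some wasted arc is indispensable for $k$-arc-strength.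

When is an arc indispensable? If some set $X$ has exactly $k$ arcs leaving it in $T$, then by (1) every spanning $k$-arc-strong subdigraph contains all $k$ of them. So here is the plan:

> Find a $k$-arc-strong tournament with sets $S,R$ for which the bound from (4) is attained, and with a cut of exactly $k$ arcs that contains a wasted arc $xy$.

## 5. A tight cut through a wasted arc

**The outline of the design.** Keep $A$ and $B$ from the toy case, but large. Put several vertices in the middle, split into two parts $P$ and $Q$, with all arcs forward: $A\to P\cup Q\cup B$, $P\to Q\cup B$, $Q\to B$. Counted out-degrees: $S=P\cup Q\cup B$. Counted in-degrees: $R=A\cup P\cup Q$. Add two vertices $x,y$ in neither set, with $x\to y$; this arc is wasted. Let the only arcs that leave $B$ go to $x$, and let the only arcs that enter $A$ come from $y$. All traffic from $B$ back to $A$ then goes from $x$ to $y$, by the routes $x\to y$, $x\to p\to y$, $x\to q\to y$ or longer ones through $P\cup Q$.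

We want the degrees of $x$ and $y$ to be satisfied without $xy$, while the traffic from $x$ to $y$ needs $xy$. The device is a dead end. Let $x$ send arcs to all of $Q$ and to all of $P$ except one vertex $p_0$; let $y$ receive arcs from all of $P$ and from all of $Q$ except one vertex $q_0$. Write $p=|P|$, $q=|Q|$. Apart from $xy$ and arcs from $A$ to $y$, this gives $x$ out-degree $p+q-1$ and $y$ in-degree $p+q-1$. Choose $p+q=k+1$, so that both numbers are $k$. But the arc $xq_0$ leads into a vertex with no arc to $y$, and $p_0y$ comes from a vertex that $x$ does not reach directly. Since no arc goes from $Q$ to $P$, the two useless ends cannot be joined up, and only $(p-1)+(q-1)=k-1$ units get from $x$ to $y$ without $xy$.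

For $A$ and $B$ we need sparse $k$-arc-strong digraphs.

**Lemma 2.** For $a\ge2k+1$ let $C$ be the digraph on $\mathbb Z_a$ with arcs $i\to i+j$, $1\le j\le k$. It is an oriented graph, all its in- and out-degrees are $k$, and it is $k$-arc-strong.

(For $k=2$, $a=5$: each $i$ beats $i+1$ and $i+2$, which is a regular tournament on $5$ vertices.)

*Proof.* The degrees are clear. A 2-cycle would give $j+j'\equiv0\pmod a$ with $2\le j+j'\le2k<a$, which is impossible.

Delete any at most $k-1$ vertices. At least $a-(k-1)\ge k+2$ remain, and from each remaining vertex the next remaining one in cyclic order is at distance at most $k$, because at most $k-1$ vertices between them are missing. So the remaining vertices in cyclic order form a Hamiltonian cycle, and the remaining digraph is strong.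

Suppose $d_C^+(W)\le k-1$ for some $\emptyset\ne W\subsetneq\mathbb Z_a$. Since $a\ge2k+1$, one of $W$, $V\setminus W$ has at least $k+1$ vertices. If $W$ does, delete the tails of all arcs leaving $W$: at most $k-1$ vertices, all in $W$. If not, delete the heads of these arcs: at most $k-1$ vertices, all in $V\setminus W$. In both cases both sides still have vertices, and no arc goes from what is left of $W$ to what is left of $V\setminus W$. The remaining digraph is not strong, a contradiction. $\square$

**The tournament $T$.** Let $k\ge5$ and $n\ge5k+5$. Choose $p,q\ge3$ with $p+q=k+1$, and $a,b\ge2k+1$ with $a+b+k+3=n$; this is possible because $2(2k+1)+k+3=5k+5$. Let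
$$V=A\cup P\cup Q\cup B\cup\{x,y\},$$
$$A=\{a_i:i\in\mathbb Z_a\},\quad B=\{b_i:i\in\mathbb Z_b\},\quad P=\{p_0,\dots,p_{p-1}\},\quad Q=\{q_0,\dots,q_{q-1}\}.$$
Then $|V|=a+b+(k+1)+2=n$. The arcs are as follows.

* $T[A]$ contains the digraph $C_A$ of Lemma 2 on $A$; all other pairs in $A$ are oriented arbitrarily. Likewise $T[B]$ contains $C_B$.
* $T[P]$ and $T[Q]$ are strong tournaments. (For at least $3$ vertices, orient a Hamiltonian cycle cyclically and the rest arbitrarily.)
* $A\to P\cup Q\cup B$, $\;P\to Q\cup B$, $\;Q\to B$.
* $x\to y$.
* For $x$: $A\to x$; $x\to Q$; $x\to P\setminus\{p_0\}$ and $p_0\to x$; $\{b_1,\dots,b_k\}\to x$ and $x\to B\setminus\{b_1,\dots,b_k\}$.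
* For $y$: $y\to B$; $P\to y$; $Q\setminus\{q_0\}\to y$ and $y\to q_0$; $y\to\{a_{k+1},\dots,a_{2k}\}$ and $A\setminus\{a_{k+1},\dots,a_{2k}\}\to y$.

Every pair of vertices is covered once, so $T$ is a tournament. In a strong tournament on $p\ge 3$ vertices every vertex has in- and out-degree at least $1$, and these add up to $p-1$. So
$$1\le d^\pm_{T[P]}(p_i)\le p-2,\qquad 1\le d^\pm_{T[Q]}(q_j)\le q-2 . \tag{5}$$

**The running instance.** For $k=5$, $n=30$ we have $p=q=3$ and $a=b=11$. Both $T[P]$ and $T[Q]$ are cyclic triangles, with all degrees equal to $1$.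

**The tight cut.** Let $X=\{x\}\cup Q\cup B$, so that $V\setminus X=A\cup P\cup\{y\}$. Which arcs leave $X$? From $x$: the arc $xy$ and the $p-1$ arcs to $P\setminus\{p_0\}$ (none to $A$). From $Q$: the $q-1$ arcs from $Q\setminus\{q_0\}$ to $y$ (none to $A\cup P$). From $B$: none. Hence
$$d_T^+(X)=1+(p-1)+(q-1)=k, \tag{6}$$
and **every spanning $k$-arc-strong subdigraph of $T$ contains $xy$.**

## 6. The two lower bounds

This section applies (4) to $S=P\cup Q\cup B$ and $R=A\cup P\cup Q$.

We have $|S|+|R|=a+b+2(k+1)=(n-k-3)+2k+2=n+k-1$. No arc of $T$ goes from $P\cup Q\cup B$ to $A$, or from $B$ to $P\cup Q$. So the arcs of $T$ from $S$ to $R$ are exactly those inside $P\cup Q$, and there are $m_2(T)=\binom{k+1}2$ of them. Since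
$$k(n+k-1)-\frac{k(k+1)}2=nk+\frac{2k^2-2k-k^2-k}2=nk+\frac{k(k-3)}2,$$
(4) says that every spanning subdigraph $D$ of $T$ with $\delta(D)\ge k$ satisfies
$$e(D)\ge nk+\tfrac{k(k-3)}2+u(D), \tag{7}$$
where $u(D)$ counts the arcs of $D$ from $A\cup\{x,y\}$ to $B\cup\{x,y\}$. So $\delta_{\ge k}(T)\ge nk+\frac{k(k-3)}2$.

If $D$ is even $k$-arc-strong, then $\delta(D)\ge k$, and $xy\in D$ by (6). The arc $xy$ is wasted, so $u(D)\ge1$. Hence every spanning $k$-arc-strong subdigraph $D$ of $T$ satisfies
$$e(D)\ge nk+\tfrac{k(k-3)}2+1 . \tag{8}$$

Two tasks remain: find a $D$ that attains (7) with $u(D)=0$, and show that adding the single arc $xy$ to it makes it $k$-arc-strong.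

## 7. The cheap subdigraph

**What $D$ must look like.** By Section 4, a $D$ that attains (7) with $u(D)=0$ contains all arcs inside $P\cup Q$, has no arc from $A\cup\{x,y\}$ to $B\cup\{x,y\}$, and has out-degrees $k$ on $S$ and in-degrees $k$ on $R$. The only non-wasted arcs out of $x$ are those to $Q$ and $P\setminus\{p_0\}$, exactly $k$ of them; so all are in $D$. The only non-wasted arcs into $y$ are those from $P$ and $Q\setminus\{q_0\}$, again exactly $k$; all are in $D$. Therefore $p_i$ has at least $d^+_{T[P]}(p_i)+q+1$ out-arcs in $D$ (inside $P$, to $Q$, to $y$), and this must not exceed $k=p+q-1$. So we need $d^+_{T[P]}(p_i)\le p-2$: no vertex of $P$ may beat all the others in $P$. Symmetrically $d^-_{T[Q]}(q_j)\le q-2$. On one or two vertices a tournament always has a vertex that beats all others and a vertex that loses to all others; on three or more vertices a strong tournament has neither, by (5). This is why the design takes $p,q\ge3$, and hence $k\ge5$.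

On $A$ and $B$ we start from $C_A$ and $C_B$. The $k$ arcs from $y$ into $A$ would push $k$ in-degrees up to $k+1$, so we delete the arcs $a_ia_{k+i}$. Then $a_i$ is short of an out-arc, which we let it regain by an arc to $P$. That arc should start a detour from $a_i$ to $a_{k+i}$ through $y$; this will repair the deleted arc in Section 8. The same is done in $B$, with $x$.

**The definition of $D$.** Let $D$ consist of the following arcs of $T$.

1. All arcs of $T[P]$ and $T[Q]$, and all arcs from $P$ to $Q$.
2. All arcs from $x$ to $Q$ and to $P\setminus\{p_0\}$; and $b_i\to x$ for $1\le i\le k$.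
3. All arcs from $P$ and from $Q\setminus\{q_0\}$ to $y$; and $y\to a_{k+i}$ for $1\le i\le k$.
4. All arcs of $C_A$ except $a_ia_{k+i}$, $1\le i\le k$; all arcs of $C_B$ except $b_ib_{k+i}$, $1\le i\le k$.
5. For each $i$, exactly $k-d^-_{T[P]}(p_i)-[i\ne0]$ arcs from $A$ to $p_i$, chosen so that $p_0$ receives arcs from $a_1$ and from $a_{p+1},a_{p+2},\dots,a_k$, and $p_i$ receives an arc from $a_{i+1}$ for $1\le i\le p-1$.
6. For each $j$, exactly $k-d^+_{T[Q]}(q_j)-[j\ne0]$ arcs from $q_j$ to $B$, chosen so that $q_0$ sends arcs to $b_{k+1}$ and to $b_{k+q+1},\dots,b_{2k}$, and $q_j$ sends an arc to $b_{k+j+1}$ for $1\le j\le q-1$.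
7. From each $p_i$, any $p-2-d^+_{T[P]}(p_i)$ arcs to $B$. To each $q_j$, any $q-2-d^-_{T[Q]}(q_j)$ arcs from $A$.

**Step 1: the choices are possible.** We check that there is room in items 5, 6 and 7. Use (5) and $k=p+q-1$.

In item 5, $p_0$ receives at least $k-(p-2)=q+1$ arcs, of which $1+(k-p)=q$ are prescribed. For $i\ne0$, $p_i$ receives at least $k-(p-2)-1=q\ge1$ arcs, of which one is prescribed. Each number is at most $k\le|A|$, and $A\to P$ in $T$.

In item 6, $q_0$ sends at least $k-(q-2)=p+1$ arcs, of which $1+(k-q)=p$ are prescribed. For $j\ne0$, $q_j$ sends at least $k-(q-2)-1=p\ge1$ arcs, of which one is prescribed. Each number is at most $k\le|B|$, and $Q\to B$ in $T$.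

In item 7 the numbers are nonnegative by (5), smaller than $|B|$ and $|A|$ respectively, and $P\to B$, $A\to Q$ in $T$.

We record for later:
$$\text{in } D \text{ each } p_i \text{ has at least } q \text{ in-arcs from } A,\text{ and each } q_j \text{ has at least } p \text{ out-arcs to } B. \tag{9}$$
Also, the prescribed arcs of item 5 leave $a_1$ (to $p_0$), $a_2,\dots,a_p$ (to $p_1,\dots,p_{p-1}$) and $a_{p+1},\dots,a_k$ (to $p_0$), so each of $a_1,\dots,a_k$ sends an arc to $P$. The prescribed arcs of item 6 enter $b_{k+1}$, then $b_{k+2},\dots,b_{k+q}$, then $b_{k+q+1},\dots,b_{2k}$, so each of $b_{k+1},\dots,b_{2k}$ receives an arc from $Q$.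

**Step 2: the degrees.** We check $\delta(D)\ge k$, with equality where the count needs it.

* $x$: in-degree $k$, from $b_1,\dots,b_k$; out-degree $q+(p-1)=k$.
* $y$: in-degree $p+(q-1)=k$; out-degree $k$.
* $p_i$: out-arcs go to $P$, $Q$, $y$ and $B$, so $d_D^+(p_i)=d^+_{T[P]}(p_i)+q+1+\bigl(p-2-d^+_{T[P]}(p_i)\bigr)=p+q-1=k$. In-arcs come from $P$, from $x$ if $i\ne0$, and from $A$, so $d_D^-(p_i)=d^-_{T[P]}(p_i)+[i\ne0]+\bigl(k-d^-_{T[P]}(p_i)-[i\ne0]\bigr)=k$.
* $q_j$: in-arcs come from $Q$, $P$, $x$ and $A$, so $d_D^-(q_j)=d^-_{T[Q]}(q_j)+p+1+\bigl(q-2-d^-_{T[Q]}(q_j)\bigr)=k$. Out-arcs go to $Q$, to $y$ if $j\ne0$, and to $B$, so $d_D^+(q_j)=d^+_{T[Q]}(q_j)+[j\ne0]+\bigl(k-d^+_{T[Q]}(q_j)-[j\ne0]\bigr)=k$.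
* $A$: in-arcs come only from $A$ and $y$. Each of $a_{k+1},\dots,a_{2k}$ loses one in-arc of $C_A$ and gains one from $y$; the others keep their $k$. So every in-degree is exactly $k$. Each of $a_1,\dots,a_k$ loses one out-arc of $C_A$ and has at least one arc to $P$; so every out-degree is at least $k$.
* $B$: out-arcs go only to $B$ and $x$. Each of $b_1,\dots,b_k$ loses one out-arc of $C_B$ and gains one to $x$; so every out-degree is exactly $k$. Each of $b_{k+1},\dots,b_{2k}$ loses one in-arc of $C_B$ and receives at least one from $Q$; so every in-degree is at least $k$.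

**Step 3: the number of arcs.** We show that (7) holds with equality. By Step 2 every vertex of $S=P\cup Q\cup B$ has out-degree exactly $k$, and every vertex of $R=A\cup P\cup Q$ has in-degree exactly $k$. By item 1, $D$ contains all $\binom{k+1}2$ arcs of $T$ from $S$ to $R$. Finally, in $D$ the out-arcs of $A$ go to $A\cup P\cup Q$, those of $x$ to $P\cup Q$, and those of $y$ to $A$; so no arc of $D$ is wasted and $u(D)=0$. Hence (3) holds with equality throughout and reads $k(n+k-1)=e(D)+\binom{k+1}2$, that is,
$$e(D)=nk+\tfrac{k(k-3)}2 .$$
Together with (7), $\delta_{\ge k}(T)=nk+\frac{k(k-3)}2$.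

**The running instance, counted directly.** Let $k=5$, $p=q=3$, $a=b=11$. Item 1 gives $3+3+9=15$ arcs; item 2 gives $3+2+5=10$; item 3 gives $3+2+5=10$; item 4 gives $(55-5)+(55-5)=100$. In item 5, $p_0$ receives $4$ arcs (among them those from $a_1,a_4,a_5$), $p_1$ receives $3$ (one from $a_2$) and $p_2$ receives $3$ (one from $a_3$), in total $10$. Item 6 likewise gives $10$, where $q_0$ sends to $b_6,b_9,b_{10}$, $q_1$ to $b_7$, $q_2$ to $b_8$, and so on. Item 7 gives none. The total is $155=30\cdot5+5$.

Note that $D$ itself is not $k$-arc-strong: it lacks $xy$, so $d_D^+(X)=k-1$ by (6) and items 2 and 3.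

## 8. One more arc suffices

Let $D'=D+xy$. We show that $D'$ is $k$-arc-strong, by checking $d^+_{D'}(W)\ge k$ for every $\emptyset\ne W\subsetneq V$. Either $W$ splits $A$, or it splits $B$, or it contains all or nothing of each. The last possibility gives Cases 3 to 5, so the five cases below are exhaustive.

**Case 1: $\emptyset\ne W\cap A\ne A$.** The purpose is to transfer the arc-strength of $C_A$ to $D'$, by rerouting the $k$ deleted arcs $a_ia_{k+i}$. In $D$ there are the paths

* $a_1\to p_0\to y\to a_{k+1}$;
* $a_i\to p_{i-1}\to y\to a_{k+i}$ for $2\le i\le p$;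
* $a_i\to p_0\to q_{i-p}\to y\to a_{k+i}$ for $p+1\le i\le k$, where $1\le i-p\le k-p=q-1$.

Their first arcs are the prescribed arcs of item 5. The arcs into and out of $y$ are in item 3 (note $q_{i-p}\ne q_0$), and $p_0q_{i-p}$ is in item 1. The paths are pairwise arc-disjoint: the first arcs have different tails, the last arcs have different heads, the arcs from $P$ to $y$ are $p_0y,p_1y,\dots,p_{p-1}y$, used once each, and the arcs $p_0q_j$ and $q_jy$ with $1\le j\le q-1$ are used once each. None of the paths uses an arc inside $A$.

By Lemma 2 at least $k$ arcs of $C_A$ go from $W\cap A$ to $A\setminus W$. Each of them that is in $D$ leaves $W$. For each of them that was deleted, say $a_ia_{k+i}$, the replacement path starts in $W$ and ends outside $W$, so it contains an arc leaving $W$. All these leaving arcs are distinct, because the paths are arc-disjoint and use no arc inside $A$. So $d_{D'}^+(W)\ge k$.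

**Case 2: $\emptyset\ne W\cap B\ne B$.** The same with $C_B$ and the deleted arcs $b_ib_{k+i}$. In $D$ there are the paths

* $b_1\to x\to q_0\to b_{k+1}$;
* $b_i\to x\to q_{i-1}\to b_{k+i}$ for $2\le i\le q$;
* $b_i\to x\to p_{i-q}\to q_0\to b_{k+i}$ for $q+1\le i\le k$, where $1\le i-q\le k-q=p-1$.

The arcs into and out of $x$ are in item 2 (note $p_{i-q}\ne p_0$), the arcs $p_{i-q}q_0$ in item 1, and the last arcs are the prescribed arcs of item 6. The paths are pairwise arc-disjoint: different tails at the start, different heads at the end, the arcs $xq_0,\dots,xq_{q-1}$ once each, and $xp_j$, $p_jq_0$ with $1\le j\le p-1$ once each. None uses an arc inside $B$. By Lemma 2 at least $k$ arcs of $C_B$ go from $W\cap B$ to $B\setminus W$; each is in $D$ or is replaced by a path that contains an arc leaving $W$, and as in Case 1 these leaving arcs are distinct. So $d_{D'}^+(W)\ge k$.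

**Case 3: $A\subseteq W$ and $W\cap B=\emptyset$.** We look for many arc-disjoint paths from $A$ to $B$. By (9) we can assign to the $q$ arcs $p_iq_0,\dots,p_iq_{q-1}$ leaving $p_i$ towards $Q$ distinct in-arcs of $p_i$ from $A$, and to the $p$ arcs $p_0q_j,\dots,p_{p-1}q_j$ distinct out-arcs of $q_j$ to $B$. So the $pq$ arcs $p_iq_j$ extend to $pq$ arc-disjoint paths from $A$ through $p_i$ and $q_j$ to $B$. Each contains an arc leaving $W$, and
$$d_{D'}^+(W)\ge pq\ge p+q-1=k,$$
because $pq-p-q+1=(p-1)(q-1)\ge0$.

**Case 4: $B\subseteq W$ and $W\cap A=\emptyset$.** This is the case in which the extra arc is needed; the cut $X$ of (6) belongs here. We exhibit $k$ arc-disjoint paths of $D'$ from $B$ to $A$. From $x$ to $y$ there are the routes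
$$x\to y,\qquad x\to p_j\to y\ (1\le j\le p-1),\qquad x\to q_j\to y\ (1\le j\le q-1),$$
which are $1+(p-1)+(q-1)=k$ pairwise arc-disjoint routes in $D'$. Precede the $i$-th one by its own arc $b_i\to x$ and follow it by its own arc $y\to a_{k+i}$. Each of the $k$ resulting paths starts in $W$ and ends outside, so $d_{D'}^+(W)\ge k$.

**Case 5: $W\cap(A\cup B)=\emptyset$ or $A\cup B\subseteq W$.** Let $M=P\cup Q\cup\{x,y\}$, so $|M|=k+3\le2k$. Then $W\subseteq M$ or $V\setminus W\subseteq M$. Since $D'$ is an oriented graph with $\delta(D')\ge k$, Lemma 1 gives $d^+_{D'}(W)\ge k$.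

So $D'$ is $k$-arc-strong by (1), and so is $T$, which contains $D'$ as a spanning subdigraph. Moreover
$$i(k,T)\le e(D')=nk+\tfrac{k(k-3)}2+1,$$
and (8) gives the reverse inequality. Together with the value of $\delta_{\ge k}(T)$ from Step 3 of Section 7, this proves Theorem 1, and the conjecture is disproved for every $k\ge5$, with a counterexample on $n$ vertices for every $n\ge5k+5$. $\blacksquare$
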